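\title{A finitely axiomatizable $\omega$-categorical theory with modular algebraic closure and without the strict order property}

\begin{abstract}
By a result of Ivanov, a complete, finitely axiomatizable, $\omega$-categorical theory with infinite models has the strict order property if its lattice of algebraically closed sets is distributive. We show that ``distributive'' cannot be replaced by ``modular''. The counterexample is a vector space over a finite field with two alternating bilinear forms that are jointly nondegenerate: $\beta_1(u_1,\cdot)+\beta_2(u_2,\cdot)\neq 0$ unless $u_1=u_2=0$. This single sentence forces infinite dimension and implies all extension axioms. The theory has quantifier elimination, its algebraically closed sets are the linear subspaces, it does not have $\mathrm{SOP}_3$, and it is supersimple of $SU$-rank $1$. With one form instead of two, the corresponding $\omega$-categorical theory is not finitely axiomatizable.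
\end{abstract}

\section{The question}\label{sec:question}

All languages are countable. A theory is \emph{$\omega$-categorical} if it has exactly one countably infinite model up to isomorphism, and \emph{finitely axiomatizable} if it is the set of consequences of finitely many sentences. Let $\mathcal T$ be the class of complete, finitely axiomatizable, $\omega$-categorical theories with infinite models.

Let $T\in\mathcal T$ and let $M$ be its countable model. For $A\subseteq M$, the \emph{algebraic closure} $\operatorname{acl}(A)$ is the set of all elements of $M$ that satisfy some formula with parameters in $A$ having only finitely many solutions in $M$. The sets $A=\operatorname{acl}(A)$, ordered by inclusion, form a lattice with $A\wedge B=A\cap B$ and $A\vee B=\operatorname{acl}(A\cup B)$, the \emph{lattice of algebraically closed sets} of $T$. It is \emph{distributive} if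
\[
A\vee(B\wedge C)=(A\vee B)\wedge(A\vee C)
\]
for all algebraically closed $A,B,C$, and \emph{modular} if
\[
A\vee(B\wedge C)=(A\vee B)\wedge C\qquad\text{whenever } A\subseteq C .
\]
A distributive lattice is modular, because $A\subseteq C$ gives $A\vee C=C$. The lattice records how elements depend on one another. When there is no dependence at all, $\operatorname{acl}(A)=A$, we get the power set of $M$, which is distributive. When dependence is linear dependence, we get the lattice of subspaces of a vector space, which is modular but not distributive (Section~\ref{sec:qe}).

The theory $T$ has the \emph{strict order property} if some formula $\varphi(\bar x,\bar y)$ defines, in a model of $T$, a partial order on tuples that has infinite chains.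

A theory in $\mathcal T$ is axiomatized by one sentence $\sigma$, and since it is complete and has infinite models, $\sigma$ has no finite model. So one sentence must force infinity, and it is natural to ask by what means. Three examples show what one would expect.
\begin{itemize}
\item Dense linear orders without endpoints. The theory is in $\mathcal T$, one has $\operatorname{acl}(A)=A$, and the order itself witnesses the strict order property. Here it is the order that forces infinity.
\item An infinite set with no structure. The theory is complete and $\omega$-categorical with $\operatorname{acl}(A)=A$, but it is not finitely axiomatizable. It is axiomatized by the sentences ``there are at least $n$ elements''; if it were finitely axiomatizable, then by compactness finitely many of these would suffice, and these have a finite model.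
\item An infinite vector space over a finite field. The theory is complete and $\omega$-categorical and $\operatorname{acl}$ is linear span, but the same argument shows that it is not finitely axiomatizable.
\end{itemize}
The last two theories do not have the strict order property (their countable models are reducts of the structure in Theorem~\ref{thm:main}), and they are not in $\mathcal T$. A result of Ivanov confirms this pattern in the distributive case: if $T\in\mathcal T$ has a distributive lattice of algebraically closed sets, then $T$ has the strict order property. The following question is posed in~\cite{source}.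

\begin{quote}
\emph{If $T\in\mathcal T$ has a modular lattice of algebraically closed sets, must $T$ have the strict order property?}
\end{quote}

The vector space example suggests the answer yes, and so does the infinite symplectic space over a finite field, which also fails to be finitely axiomatizable (Theorem~\ref{thm:more}(iii)). We show that the answer is no. Linear structure offers a way to force infinity that involves no order: a nonzero vector space $V$ such that $V\oplus V$ embeds into the dual space $V^*$ cannot have finite dimension, and with two bilinear forms such an embedding is expressed by one first-order sentence.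

\section{Jointly nondegenerate alternating forms}\label{sec:theory}

Fix a finite field $F=\mathbb F_q$ and an integer $m\ge1$. A bilinear form $\beta$ on an $F$-vector space is \emph{alternating} if $\beta(x,x)=0$ for all $x$; expanding $\beta(x+y,x+y)=0$ then gives $\beta(x,y)=-\beta(y,x)$. An \emph{$m$-space} is an $F$-vector space with $m$ alternating bilinear forms. A subspace of an $m$-space is an $m$-space under the restricted forms. An \emph{isometry} is an injective linear map between $m$-spaces that preserves all $m$ forms; it need not be surjective. We write $\langle A\rangle$ for the linear span of $A$.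

Let $L$ be the finite language consisting of $0$, $+$, a unary function symbol for each scalar $\lambda\in F$, and binary predicates $P_{r,c}$ for $1\le r\le m$ and $c\in F$, where $P_{r,c}(x,y)$ is read ``$\beta_r(x,y)=c$''.

\begin{definition}\label{def:theory}
The $L$-theory $T_{q,m}$ has the following axioms.
\begin{itemize}
\item[(V)] $V$ is an $F$-vector space and $V\neq0$.
\item[(A)] For each $r$, the predicates $P_{r,c}$ $(c\in F)$ define the graph of a function $\beta_r\colon V\times V\to F$, and $\beta_r$ is bilinear and alternating.
\item[(J)] For all $u_1,\dots,u_m\in V$, not all zero, there is $x\in V$ with $\sum_{r=1}^m\beta_r(u_r,x)\neq0$.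
\end{itemize}
\end{definition}

Since $F$ is finite, these are finitely many sentences. For instance, additivity of $\beta_r$ in the first argument is the finite list $P_{r,c}(x,z)\wedge P_{r,c'}(y,z)\to P_{r,c+c'}(x+y,z)$, and the conclusion of (J) is the disjunction of $\bigwedge_rP_{r,c_r}(u_r,x)$ over all $(c_1,\dots,c_m)\in F^m$ with nonzero sum. We call (J) \emph{joint nondegeneracy}. It says that the linear map
\[
V^m\to V^*,\qquad (u_1,\dots,u_m)\mapsto\sum_r\beta_r(u_r,\cdot),
\]
is injective. For $m=1$ it is ordinary nondegeneracy.

\begin{theorem}\label{thm:main}
Let $m\ge2$. Then $T_{q,m}$ is consistent, complete, $\omega$-categorical and has only infinite models, so its set of consequences belongs to $\mathcal T$. It has quantifier elimination and $\operatorname{acl}(A)=\langle A\rangle$, so its lattice of algebraically closed sets is the lattice of subspaces of an infinite-dimensional $F$-vector space, which is modular and not distributive. The theory $T_{q,m}$ does not have the strict order property, even if parameters are allowed in the formula $\varphi$.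
\end{theorem}

The properties in the next statement are recalled in Sections~\ref{sec:cycles} and~\ref{sec:simple}.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(i)] For $m\ge2$, $T_{q,m}$ does not have $\mathrm{SOP}_3$.
\item[(ii)] For $m\ge2$, $T_{q,m}$ is supersimple of $SU$-rank $1$, nonforking being linear independence, and $T_{q,m}$ is unstable.
\item[(iii)] The bound $m\ge2$ is sharp: the theory of the countable infinite-dimensional model of $T_{q,1}$ is $\omega$-categorical with $\operatorname{acl}(A)=\langle A\rangle$, but it is not finitely axiomatizable.
\end{itemize}
\end{theorem}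

Thus Ivanov's result fails when ``distributive'' is replaced by ``modular'', even when the lattice is the subspace lattice of a vector space over a prescribed finite field, and even when the conclusion is weakened to ``$T$ has $\mathrm{SOP}_3$'' or ``$T$ is not simple''.

The idea is already visible in the smallest case.

\begin{example}\label{ex:small}
Let $q=2$ and $m=2$. Axiom (J) is the sentence
\begin{multline*}
\forall u_1\forall u_2\,\bigl[(u_1\ne0\vee u_2\ne0)\to{}\\
\exists x\,\bigl((P_{1,1}(u_1,x)\wedge P_{2,0}(u_2,x))\vee(P_{1,0}(u_1,x)\wedge P_{2,1}(u_2,x))\bigr)\bigr].
\end{multline*}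
Let $V$ be a model and $b\neq0$. Applying (J) to $(b,0)$, $(0,b)$ and $(b,b)$ shows that $\beta_1(b,\cdot)$, $\beta_2(b,\cdot)$ and their sum are nonzero. So the two functionals are linearly independent and $\dim V\ge2$. Now take independent $b,b'$ and the four functionals $\beta_r(b,\cdot)$, $\beta_r(b',\cdot)$. Each of their $15$ nontrivial linear combinations has the form $\beta_1(u_1,\cdot)+\beta_2(u_2,\cdot)$ with $u_1,u_2\in\{0,b,b',b+b'\}$ not both zero, hence is nonzero by (J). So $\dim V\ge4$. In the same way four independent vectors give $\dim V\ge 8$, and the doubling never stops. Moreover, independence of the four functionals means that all $16$ patterns of values on $b,b'$ are realized by some $x\in V$.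
\end{example}

The example shows two effects. To prove $\omega$-categoricity by back-and-forth we need, for every $n$, the \emph{extension axiom}: for all independent $b_1,\dots,b_n$ and all $c_{rj}\in F$ there is $x\notin\langle b_1,\dots,b_n\rangle$ with $\beta_r(b_j,x)=c_{rj}$ for all $r,j$. This is an infinite list of sentences with more and more variables. The first effect is that linearity packs the $n$ parameters $b_j$ into the $m$ vectors $u_r$, so (J) alone produces an $x$ with the prescribed values. This works for every $m\ge1$. The second effect is the dimension count, which makes the solution set infinite and lets us choose $x$ outside the finite span. This needs $m\ge2$, and it is the only place where $m\ge2$ is used.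

\begin{remark}\label{rem:pencil}
It is essential that $u_1,\dots,u_m$ vary independently in (J). The weaker condition that every nontrivial linear combination $\sum_r\lambda_r\beta_r$ be nondegenerate has finite models. Let $K\supseteq F$ be a field of degree $m$, let $\ell_1,\dots,\ell_m$ be a basis of the $F$-linear functionals on $K$, and let $V=K^2$ with $\beta_r(x,y)=\ell_r(\det(x,y))$. A nontrivial combination is $\ell\circ\det$ with $\ell\ne0$, and it is nondegenerate because $\det(u,\cdot)$ maps $V$ onto $K$ for $u\neq0$.
\end{remark}

Section~\ref{sec:ext} derives the extension property and homogeneity, and Section~\ref{sec:qe} reads off the first two sentences of Theorem~\ref{thm:main}. After that, realizing a configuration in a model reduces to defining alternating forms on a finite-dimensional space. This is how Section~\ref{sec:cycles} excludes orders and Section~\ref{sec:simple} identifies forking. Section~\ref{sec:one} treats $m=1$.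

\section{Extension and homogeneity}\label{sec:ext}

In this section $m\ge1$ unless stated otherwise.

\begin{lemma}\label{lem:indep}
Let $V\models T_{q,m}$ and let $b_1,\dots,b_n\in V$ be linearly independent. Then the $nm$ functionals $\beta_r(b_j,\cdot)$ are linearly independent in $V^*$, and for all $c_{rj}\in F$ the set
\[
X=\{x\in V:\beta_r(b_j,x)=c_{rj}\text{ for all }r,j\}
\]
is a coset of a subspace of codimension $nm$. If $V$ is infinite, then $X$ is infinite. If $m\ge2$, then $V$ is infinite.
\end{lemma}

\begin{proof}
Suppose $\sum_{r,j}\lambda_{rj}\beta_r(b_j,\cdot)=0$ and put $u_r=\sum_j\lambda_{rj}b_j$. Then $\sum_r\beta_r(u_r,\cdot)=0$, so all $u_r$ vanish by (J), so all $\lambda_{rj}$ vanish by independence of the $b_j$. The linear map $V\to F^{nm}$, $x\mapsto(\beta_r(b_j,x))_{r,j}$, is onto, since otherwise its image would lie in a hyperplane, whose equation would be a nontrivial relation among the functionals. So $X$ is a coset of the kernel, which has codimension $nm$. The space $V$ is the union of the $q^{nm}$ cosets of the kernel, so each coset is infinite if $V$ is. Finally let $m\ge2$ and suppose $V$ is finite, of dimension $n$; then $n\ge1$ by (V). A basis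 of $V$ yields $nm>n=\dim V^*$ independent functionals, a contradiction.
\end{proof}

The next two lemmas are linear algebra. The first says that an isometry extends to a new vector as soon as the values of the forms against the old vectors match.

\begin{lemma}\label{lem:onepoint}
Let $(D,\gamma_r)$ and $(V,\beta_r)$ be $m$-spaces, $B\le D$ a subspace, and $f\colon B\to V$ an isometry. Let $x\in D\setminus B$ and $y\in V\setminus f(B)$ satisfy $\beta_r(fb,y)=\gamma_r(b,x)$ for all $r$ and all $b$ in a spanning set of $B$. Then $b+\lambda x\mapsto fb+\lambda y$ is an isometry $B\oplus Fx\to V$.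
\end{lemma}

\begin{proof}
The map is linear, and it is injective because $y\notin f(B)$. By linearity $\beta_r(fb,y)=\gamma_r(b,x)$ for all $b\in B$. Since $\gamma_r$ is alternating,
\[
\gamma_r(b+\lambda x,b'+\mu x)=\gamma_r(b,b')+\mu\gamma_r(b,x)-\lambda\gamma_r(b',x),
\]
and the same expansion of $\beta_r(fb+\lambda y,fb'+\mu y)$ has the same three terms.
\end{proof}

This is where alternation matters. For a general bilinear form we would also have to match $\beta_r(y,y)$ with $\gamma_r(x,x)$, a condition that is not linear in $y$ and is not controlled by Lemma~\ref{lem:indep}.

\begin{lemma}[Gluing]\label{lem:glue}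
Let $E=E_1\oplus\dots\oplus E_k$. Suppose we are given an alternating form on each $E_i$ and, for each unordered pair $\{i,j\}$ with $i\neq j$, a bilinear map to $F$ on exactly one of $E_i\times E_j$ and $E_j\times E_i$. Then a unique alternating form $\gamma$ on $E$ extends these data. In particular, if $E$ carries alternating forms, a linear map from $E$ to an $m$-space preserves them as soon as it does so on each $E_i\times E_i$ and on one of $E_i\times E_j$, $E_j\times E_i$ for each pair.
\end{lemma}

\begin{proof}
The missing values are forced by $\gamma(e_j,e_i)=-\gamma(e_i,e_j)$, and then $\gamma$ is forced by bilinearity. The resulting form is alternating, since for $e=\sum_ie_i$ with $e_i\in E_i$,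
\[
\gamma(e,e)=\sum_i\gamma(e_i,e_i)+\sum_{i<j}\bigl(\gamma(e_i,e_j)+\gamma(e_j,e_i)\bigr)=0 .
\]
The last claim is uniqueness, applied to a form on $E$ and the pullback of the corresponding form along the map.
\end{proof}

\begin{lemma}[Extension]\label{lem:ext}
Let $V$ be an infinite model of $T_{q,m}$, let $(D,\gamma_r)$ be a finite-dimensional $m$-space, and let $B\le D$. Every isometry $f\colon B\to V$ extends to an isometry $D\to V$.
\end{lemma}

\begin{proof}
By induction on $\dim D-\dim B$ we may assume $D=B\oplus Fx$. Let $b_1,\dots,b_n$ be a basis of $B$. The vectors $fb_j$ are independent, so by Lemma~\ref{lem:indep} infinitely many $y\in V$ satisfy $\beta_r(fb_j,y)=\gamma_r(b_j,x)$ for all $r,j$. The set $f(B)$ is finite because $F$ is, so some such $y$ lies outside $f(B)$. Apply Lemma~\ref{lem:onepoint}.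
\end{proof}

\begin{lemma}[Existence]\label{lem:exist}
$T_{q,m}$ has a countably infinite model.
\end{lemma}

\begin{proof}
We add witnesses for (J) in stages. Let $V_0=F$ with all forms zero. Given a finite $m$-space $V_n$, let
\[
V_{n+1}=V_n\oplus\bigoplus_\phi Fx_\phi ,
\]
where $\phi=(\phi_1,\dots,\phi_m)$ ranges over the finite set $(V_n^*)^m$. Extend $\beta_r$ by Lemma~\ref{lem:glue}, with $\beta_r(v,x_\phi)=\phi_r(v)$ for $v\in V_n$ and $\beta_r(x_\phi,x_\psi)=0$. Let $V=\bigcup_nV_n$. This $m$-space is countable, and it is infinite because $\dim V_{n+1}>\dim V_n$. Let $u_1,\dots,u_m\in V$ with $u_s\neq0$, and choose $n$ with all $u_r\in V_n$. Pick $\phi_s\in V_n^*$ with $\phi_s(u_s)=1$ and let $\phi_r=0$ for $r\ne s$. Then $\sum_r\beta_r(u_r,x_\phi)=1$, so (J) holds.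
\end{proof}

\begin{lemma}[Homogeneity]\label{lem:homog}
Let $V,V'$ be countably infinite models of $T_{q,m}$. Every isometry $f$ from a finite-dimensional subspace $B\le V$ onto a subspace $B'\le V'$ extends to an isomorphism $V\to V'$.
\end{lemma}

\begin{proof}
Enumerate $V=\{v_n:n<\omega\}$ and $V'=\{v'_n:n<\omega\}$. We build isometries $f=f_0\subseteq f_1\subseteq\cdots$ from finite-dimensional $B_k\le V$ onto $B'_k\le V'$. Lemma~\ref{lem:ext} in $V'$ extends $f_{2n}$ to an isometry $f_{2n+1}$ on $B_{2n}+Fv_n$. Lemma~\ref{lem:ext} in $V$ extends $f_{2n+1}^{-1}$ to an isometry on $B'_{2n+1}+Fv'_n$, and we let $f_{2n+2}$ be its inverse. The union is a linear bijection $V\to V'$ preserving all forms, that is, an isomorphism of $L$-structures.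
\end{proof}

\section{Types and algebraic closure}\label{sec:qe}

The \emph{type} $\operatorname{tp}(\bar a)$ of a tuple is the set of formulas it satisfies, and its \emph{quantifier-free type} is the subset of quantifier-free formulas. For $\bar a=(a_1,\dots,a_l)$ and $s\in F^l$ write $s\cdot\bar a=\sum_ks_ka_k$.

\begin{lemma}\label{lem:qftp}
Two $l$-tuples $\bar a,\bar a'$ in $m$-spaces have the same quantifier-free type if and only if $a_k\mapsto a'_k$ extends to an isometry of $\langle\bar a\rangle$ onto $\langle\bar a'\rangle$. There are finitely many quantifier-free types of $l$-tuples, and each is determined by a single quantifier-free formula.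
\end{lemma}

\begin{proof}
In an $m$-space every term in $\bar x$ equals some $s\cdot\bar x$, so every atomic formula is equivalent to one of the form $s\cdot\bar x=t\cdot\bar x$ or $\beta_r(s\cdot\bar x,t\cdot\bar x)=c$. An isometry $\langle\bar a\rangle\to\langle\bar a'\rangle$ with $a_k\mapsto a_k'$ preserves these formulas and their negations. Conversely, if $\bar a$ and $\bar a'$ satisfy the same such formulas, then $s\cdot\bar a\mapsto s\cdot\bar a'$ is well defined, injective and preserves the forms. There are only finitely many formulas of this shape, so there are finitely many quantifier-free types, and each is determined by the conjunction of the formulas of this shape and negations of such that it contains.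
\end{proof}

\begin{proposition}\label{prop:types}
Let $m\ge1$ and let $M$ be a countably infinite model of $T_{q,m}$.
\begin{itemize}
\item[(a)] Tuples of $M$ with the same quantifier-free type are conjugate under $\operatorname{Aut}(M)$. Every formula is equivalent in $M$ to a quantifier-free formula.
\item[(b)] $\operatorname{acl}(A)=\langle A\rangle$ for all $A\subseteq M$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The first claim follows from Lemmas~\ref{lem:qftp} and~\ref{lem:homog}. The set defined in $M$ by a formula $\psi(\bar x)$ is invariant under $\operatorname{Aut}(M)$, hence a union of classes of tuples with the same quantifier-free type. By Lemma~\ref{lem:qftp} it is defined by a finite disjunction of quantifier-free formulas. (A sentence is equivalent in $M$ to $0=0$ or to $0\ne0$.)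

(b) An element $s\cdot\bar a$ of $\langle A\rangle$ is the only solution of $x=s\cdot\bar a$, so $\langle A\rangle\subseteq\operatorname{acl}(A)$. Let $x\notin\langle A\rangle$ satisfy a formula $\psi$ with parameters in a finite set $A_0\subseteq A$. Let $b_1,\dots,b_n$ be a basis of the finite subspace $B=\langle A_0\rangle$. By Lemma~\ref{lem:indep} there are infinitely many $y\in M\setminus B$ with $\beta_r(b_j,y)=\beta_r(b_j,x)$ for all $r,j$. For each of them $b+\lambda x\mapsto b+\lambda y$ is an isometry by Lemma~\ref{lem:onepoint}, and it extends to an automorphism of $M$ fixing $A_0$ by Lemma~\ref{lem:homog}. So each such $y$ satisfies $\psi$, and $x\notin\operatorname{acl}(A)$.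
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, first two sentences]
Let $m\ge2$ and $T=T_{q,m}$. The theory $T$ is consistent by Lemma~\ref{lem:exist} and has no finite models by Lemma~\ref{lem:indep}. Any two countable models are isomorphic by Lemma~\ref{lem:homog} with $B=B'=0$. Vaught's test states that a consistent theory in a countable language that has no finite models and is categorical in some infinite cardinal is complete; so $T$ is complete. Since $T$ has finitely many axioms, its set of consequences is in $\mathcal T$. Let $M$ be the countable model. By completeness, the equivalences in Proposition~\ref{prop:types}(a) hold in all models of $T$, which is quantifier elimination.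

By Proposition~\ref{prop:types}(b) the algebraically closed sets are the subspaces of $M$, with $A\vee B=A+B$; and $M$ is infinite-dimensional since it is infinite and $F$ is finite. Let $A,B,C$ be subspaces with $A\subseteq C$. Both $A$ and $B\cap C$ lie in $(A+B)\cap C$, so $A+(B\cap C)\subseteq(A+B)\cap C$. Conversely, if $c=a+b\in C$ with $a\in A$ and $b\in B$, then $b=c-a\in B\cap C$, so $c\in A+(B\cap C)$. Thus the lattice is modular. For independent $u,v$ take $A=Fu$, $B=Fv$, $C=F(u+v)$. Then $A\vee(B\wedge C)=Fu$, whereas $(A\vee B)\wedge(A\vee C)=Fu+Fv$. Thus the lattice is not distributive.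
\end{proof}

\section{Three-cycles}\label{sec:cycles}

Let $m\ge2$ and $T=T_{q,m}$. A strict partial order has no cycle $\bar c_0<\bar c_1<\bar c_2<\bar c_0$, because transitivity would give $\bar c_0<\bar c_0$. The property $\mathrm{SOP}_3$ keeps only this feature of an order: a theory has $\mathrm{SOP}_3$ if there are a formula $\varphi(\bar x,\bar y)$ and a sequence $(\bar a_i)_{i<\omega}$ in a model with $\varphi(\bar a_i,\bar a_j)$ for all $i<j$, while $\varphi(\bar x,\bar y)\wedge\varphi(\bar y,\bar z)\wedge\varphi(\bar z,\bar x)$ is inconsistent with the theory. We show that in $T$ every such sequence can be bent into a triangle.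

\begin{example}\label{ex:triangle}
Let $q$ be odd and let $\varphi(x,y)$ be $\beta_1(x,y)=1$. This relation is irreflexive, and it has no $2$-cycle, since $\beta_1(x,y)=1$ gives $\beta_1(y,x)=-1\neq1$. Repeated use of Lemma~\ref{lem:ext} gives independent vectors $a_0,a_1,\dots$ in the countable model $M$ with $\beta_1(a_i,a_j)=1$ for $i<j$, so $\varphi$ linearly orders an infinite set. But $\varphi$ is not transitive on $M$. On a space with basis $c_0,c_1,c_2$, Lemma~\ref{lem:glue} lets us choose one value freely for each of the three pairs, so we may set
\[
\gamma_1(c_0,c_1)=\gamma_1(c_1,c_2)=\gamma_1(c_2,c_0)=1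
\]
and let the other forms vanish. By Lemma~\ref{lem:ext} this space embeds into $M$, and its basis is a $3$-cycle of $\varphi$. With two vectors there is only one pair, and the two requirements on it conflict; with three, each requirement has a pair of its own.
\end{example}

For tuples the spans of $\bar a_0$ and $\bar a_1$ may intersect, and then the three copies cannot be placed independently. The difficulty is real.

\begin{example}\label{ex:shift}
Let $R\bigl((x_1,x_2),(y_1,y_2)\bigr)$ say $x_2=y_1$, $\beta_1(x_1,x_2)=0$ and $\beta_1(x_1,y_2)=1$. Take independent $v_0,v_1,\dots$ with $\beta_1(v_i,v_{i+1})=0$ and $\beta_1(v_i,v_{i+2})=1$. The pairs $\bar a_i=(v_i,v_{i+1})$ satisfy $R(\bar a_i,\bar a_{i+1})$ for all $i$. A $3$-cycle of $R$ would have the form $(w_0,w_1),(w_1,w_2),(w_2,w_0)$; its first edge gives $\beta_1(w_0,w_2)=1$ and its last edge gives $\beta_1(w_2,w_0)=0$, which is impossible.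
\end{example}

In this example the common vector $v_1$ of $\bar a_0$ and $\bar a_1$ occupies different positions in the two tuples, and $R$ holds only for consecutive indices. The first step of the proof below shows that this cannot happen when all pairs $i<j$ look alike: the overlap is then a fixed base, over which we glue as in Example~\ref{ex:triangle}.

\begin{proposition}\label{prop:cycle}
Let $N\models T$, let $\varphi(\bar x,\bar y,\bar z)$ be a formula with $|\bar x|=|\bar y|$, let $\bar d$ be a finite, possibly empty, tuple in $N$, and let $(\bar a_i)_{i<\omega}$ be tuples in $N$ with $N\models\varphi(\bar a_i,\bar a_j,\bar d)$ for all $i<j$. Then there are $\bar c_0,\bar c_1,\bar c_2$ in $N$ with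
\[
N\models\varphi(\bar c_0,\bar c_1,\bar d)\wedge\varphi(\bar c_1,\bar c_2,\bar d)\wedge\varphi(\bar c_2,\bar c_0,\bar d).
\]
\end{proposition}

\begin{proof}
Passing to a countable elementary submodel containing $\bar d$ and all $\bar a_i$, we may assume that $N$ is the countable model $M$. Let $\bar e_i=\bar a_i\bar d$, a tuple of length $l$. Color each pair $i<j$ by the quantifier-free type of $\bar e_i\bar e_j$. There are finitely many colors by Lemma~\ref{lem:qftp}, so Ramsey's theorem gives an infinite set of indices on which all pairs have the same color. After passing to this subsequence,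
\begin{equation}\label{eq:ramsey}
\bar e_i\bar e_j\text{ has the same quantifier-free type for all }i<j .
\end{equation}
Comparing the pairs $(0,1)$ and $(1,2)$, we see that $\bar e_0$ and $\bar e_1$ have the same quantifier-free type. Let $A_i=\langle\bar e_i\rangle$, let $f\colon A_0\to A_1$ be the isometry onto $A_1$ with $f(\bar e_0)=\bar e_1$ given by Lemma~\ref{lem:qftp}, and let $U=A_0\cap A_1$. The entries of $\bar d$ lie in $U$.

\medskip\noindent\emph{Step 1: $f$ is the identity on $U$.}
Let $u\in U$, say $u=s\cdot\bar e_0=t\cdot\bar e_1$ with $s,t\in F^l$. By \eqref{eq:ramsey} the equation $s\cdot\bar e_0=t\cdot\bar e_1$ transfers from the pair $(0,1)$ to the pair $(0,2)$, so $s\cdot\bar e_0=t\cdot\bar e_2$. Hence $t\cdot\bar e_1=t\cdot\bar e_2$, and this transfers from $(1,2)$ to $(0,1)$, so $t\cdot\bar e_0=t\cdot\bar e_1=u$. Therefore $f(u)=f(t\cdot\bar e_0)=t\cdot\bar e_1=u$.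

\medskip\noindent\emph{Step 2: the triangle.}
Choose $W$ with $A_0=U\oplus W$. By Step~1, $A_1=f(A_0)=U\oplus f(W)$. The sum $A_0+A_1=U+W+f(W)$ has dimension $\dim A_0+\dim A_1-\dim U=\dim U+2\dim W$, so
\[
A_0+A_1=U\oplus W\oplus f(W).
\]
Let $E=U\oplus W^{(0)}\oplus W^{(1)}\oplus W^{(2)}$, where $W^{(i)}$ is a copy of $W$, the index $i$ is read in $\mathbb Z/3$, and $w^{(i)}$ is the copy of $w\in W$ in $W^{(i)}$. We want $W^{(i)}$ and $W^{(i+1)}$ to sit over $U$ as $W$ and $f(W)$ do. So for $u,u'\in U$, $w,z\in W$ and $i\in\mathbb Z/3$ we put
\begin{align*}
\gamma_r(u,u')&=\beta_r(u,u'), & \gamma_r(u,w^{(i)})&=\beta_r(u,w),\\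
\gamma_r(w^{(i)},z^{(i)})&=\beta_r(w,z), & \gamma_r(w^{(i)},z^{(i+1)})&=\beta_r(w,fz).
\end{align*}
Every unordered pair of distinct elements of $\mathbb Z/3$ is $\{i,i+1\}$ for exactly one $i$. Hence Lemma~\ref{lem:glue} applies and makes $(E,\gamma_r)$ an $m$-space. By Lemma~\ref{lem:ext} the inclusion $U\to M$ extends to an isometry $E\to M$; we identify $E$ with its image, so that $U\le E\le M$ and $\gamma_r$ is the restriction of $\beta_r$.

\medskip\noindent\emph{Step 3: each side of the triangle is a copy of $A_0+A_1$.}
Define the injective linear map
\[
h_i\colon A_0+A_1\to E,\qquad h_i(u+w+fz)=u+w^{(i)}+z^{(i+1)} .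
\]
By Lemma~\ref{lem:glue} it suffices to check preservation of the forms on six pairs of summands. On $U\times U$, $U\times W$, $W\times W$ and $W\times f(W)$ it is the definition of $\gamma_r$. For the other two pairs, since $f$ is an isometry fixing $U$ pointwise,
\begin{align*}
\gamma_r(h_iu,h_ifz)&=\gamma_r(u,z^{(i+1)})=\beta_r(u,z)=\beta_r(fu,fz)=\beta_r(u,fz),\\
\gamma_r(h_ifw,h_ifz)&=\gamma_r(w^{(i+1)},z^{(i+1)})=\beta_r(w,z)=\beta_r(fw,fz).
\end{align*}
So $h_i$ is an isometry, and by Lemma~\ref{lem:homog} it extends to an automorphism of $M$. This automorphism fixes $\bar d$, because $h_i$ fixes $U$.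

Let $g_i\colon A_0\to E$ be given by $g_i(u+w)=u+w^{(i)}$, and put $\bar c_i=g_i(\bar a_0)$. On $A_0$ we have $h_i=g_i$, and $h_if=g_{i+1}$ because $h_if(u+w)=h_i(u+fw)=u+w^{(i+1)}$. Hence $h_i(\bar a_0)=\bar c_i$ and $h_i(\bar a_1)=h_if(\bar a_0)=\bar c_{i+1}$. Applying the automorphism to $\varphi(\bar a_0,\bar a_1,\bar d)$ gives $\varphi(\bar c_i,\bar c_{i+1},\bar d)$ for each $i\in\mathbb Z/3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(i)]
If $\varphi(\bar x,\bar y)$ and $(\bar a_i)$ are as in the definition of $\mathrm{SOP}_3$, Proposition~\ref{prop:cycle} realizes the formula that was assumed inconsistent.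
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, last sentence]
Suppose $\varphi(\bar x,\bar y,\bar d)$ defines in $N\models T$ a partial order, strict or reflexive, with an infinite chain. Let $\bar x<\bar y$ abbreviate $\varphi(\bar x,\bar y,\bar d)\wedge\bar x\ne\bar y$; in either case this is a strict partial order. List distinct elements $\bar a_0,\bar a_1,\dots$ of the chain and color a pair $i<j$ according to whether $\bar a_i<\bar a_j$ or $\bar a_j<\bar a_i$. By Ramsey's theorem a subsequence is increasing or decreasing. Proposition~\ref{prop:cycle}, applied to the formula $\bar x<\bar y$ or to $\bar y<\bar x$, yields a $3$-cycle of a strict partial order, a contradiction.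
\end{proof}

This completes the proof of Theorem~\ref{thm:main} and answers the question of Section~\ref{sec:question} in the negative; the smallest instance is $T_{2,2}$.

\section{Forking is linear dependence}\label{sec:simple}

Let $m\ge2$ and $T=T_{q,m}$. We work in a monster model $\mathbb U$ of $T$: for a large cardinal $\kappa$, call a set \emph{small} if it has size less than $\kappa$; every finitely satisfiable set of formulas in finitely many variables with parameters in a small set is realized in $\mathbb U$, and small tuples of the same type are conjugate under $\operatorname{Aut}(\mathbb U)$. All sets of parameters are small, $a,b$ now denote finite tuples, $AB$ stands for $A\cup B$, and $a\equiv_Ca'$ means $\operatorname{tp}(a/C)=\operatorname{tp}(a'/C)$, equality of types with parameters in $C$.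

We recall the definitions. A formula $\psi(x,b)$ \emph{divides} over $C$ if there are $k<\omega$ and $b_i\equiv_Cb$ $(i<\omega)$ such that no $k$ of the formulas $\psi(x,b_i)$, with distinct indices, have a common solution. A type \emph{forks} over $C$ if it implies a finite disjunction of formulas that divide over $C$. A complete theory $T$ is \emph{simple} if for every $a$ and $B$ there is $C\subseteq B$ with $|C|\le|T|$ such that $\operatorname{tp}(a/B)$ does not fork over $C$, and \emph{supersimple} if $C$ can always be taken finite. A \emph{forking extension} of a complete type $p$ over $C$ is a complete type $p'\supseteq p$ over some $B\supseteq C$ that forks over $C$. The \emph{$SU$-rank} is defined by $SU(p)\ge0$, by $SU(p)\ge\alpha+1$ if $p$ has a forking extension $p'$ with $SU(p')\ge\alpha$, and by continuity at limits; $T$ has $SU$-rank $1$ if the maximum of $SU(p)$ over types in one variable is $1$. Finally $T$ is \emph{unstable} if there are a formula $\psi(x,y)$ and tuples $a_i,b_j$ $(i,j<\omega)$ such that $\psi(a_i,b_j)$ holds exactly when $i<j$.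

To guess what forking is in $T$, test the two kinds of atomic formulas over $\emptyset$ with a vector $b\neq0$; all nonzero vectors have the same type. The formula $x=b$ divides, as any sequence of distinct nonzero $b_i$ shows. The formula $\beta_1(b,x)=1$ does not: a sequence of nonzero vectors $b_i$ either repeats one value infinitely often or contains $k$ independent vectors, and in both cases $k$ of the formulas have a common solution by Lemma~\ref{lem:indep}. So only linear relations should fork. To prove this we use the following criterion.

\begin{theorem}[Kim--Pillay \cite{KP}]\label{thm:KP}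
Let $T$ be complete and let $a\perp_CB$ be a relation between finite tuples $a$ and small sets $C\subseteq B$ of the monster model. For $C\subseteq B_1\cap B_2$ write $B_1\perp_CB_2$ if $b\perp_CB_2$ for all finite tuples $b$ from $B_1$. Suppose that $\perp$ is invariant under automorphisms and satisfies:
\begin{itemize}
\item[(a)] \emph{Symmetry:} $a\perp_CCb$ if and only if $b\perp_CCa$.
\item[(b)] \emph{Transitivity:} for $C\subseteq B\subseteq D$, $a\perp_CD$ if and only if $a\perp_CB$ and $a\perp_BD$.
\item[(c)] \emph{Local character:} for all $a,B$ there is $C\subseteq B$ with $|C|\le|T|$ and $a\perp_CB$.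
\item[(d)] \emph{Finite character:} $a\perp_CB$ if and only if $a\perp_CCB_0$ for all finite $B_0\subseteq B$.
\item[(e)] \emph{Extension:} for all $a$ and $C\subseteq B$ there is $a'\equiv_Ca$ with $a'\perp_CB$.
\item[(f)] \emph{Independence theorem over models:} if $C$ is an elementary submodel, $C\subseteq B_1\cap B_2$, $B_1\perp_CB_2$, $a_1\equiv_Ca_2$ and $a_i\perp_CB_i$ for $i=1,2$, then there is $a$ with $a\equiv_{B_1}a_1$, $a\equiv_{B_2}a_2$ and $a\perp_CB_1B_2$.
\end{itemize}
Then $T$ is simple, and $a\perp_CB$ holds if and only if $\operatorname{tp}(a/B)$ does not fork over $C$.
\end{theorem}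

Conditions (e) and (f) ask us to realize types over infinite sets, so we need the extension lemma over an infinite base.

\begin{lemma}\label{lem:extbig}
Let $B\le\mathbb U$ be a small subspace.
\begin{itemize}
\item[(a)] If $(D,\gamma_r)$ is an $m$-space containing $B$ as a subspace of finite codimension, with $\gamma_r=\beta_r$ on $B$, then there is an isometry $D\to\mathbb U$ that is the identity on $B$.
\item[(b)] $a\equiv_Ba'$ if and only if there is an isometry of $\langle aB\rangle$ onto $\langle a'B\rangle$ that fixes $B$ pointwise and sends $a$ to $a'$.
\end{itemize}
\end{lemma}

\begin{proof}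
(a) Let $B\le D_0\le D$, let $f\colon D_0\to\mathbb U$ be an isometry fixing $B$ pointwise, and let $x\in D\setminus D_0$. It suffices to extend $f$ to $D_0\oplus Fx$ and to iterate finitely often. Consider the set of formulas in $y$, with parameters in the small set $f(D_0)$,
\[
\{y\neq fb:b\in D_0\}\cup\{\beta_r(fb,y)=\gamma_r(b,x):b\in D_0,\ 1\le r\le m\}.
\]
A finite part involves only elements $b$ of a finite-dimensional $D_1\le D_0$. By Lemma~\ref{lem:indep}, infinitely many $y$ satisfy the equations for a basis of $D_1$, hence for all $b\in D_1$, and only finitely many of them lie in $f(D_1)$. So the set is finitely satisfiable, hence realized, and Lemma~\ref{lem:onepoint} applies.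

(b) By quantifier elimination, $a\equiv_Ba'$ means that $ab$ and $a'b$ have the same quantifier-free type for all finite tuples $b$ from $B$. By Lemma~\ref{lem:qftp} this holds if and only if $s\cdot a+v\mapsto s\cdot a'+v$ $(v\in B)$ is a well-defined isometry.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(ii)]
For a finite tuple $a$ and $C\subseteq B$ define
\[
a\perp_CB\iff\langle aC\rangle\cap\langle B\rangle=\langle C\rangle .
\]
This relation is invariant and depends only on the spans of $C$ and $B$. Condition (a) holds because both sides say $\langle aC\rangle\cap\langle bC\rangle=\langle C\rangle$. The derived relation $B_1\perp_CB_2$ says $\langle B_1\rangle\cap\langle B_2\rangle=\langle C\rangle$, since every element of $\langle B_1\rangle$ lies in $\langle bC\rangle$ for some finite tuple $b$ from $B_1$.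

For (b)--(d), let $a$ have length $l$ and put $K(B)=\{s\in F^l:s\cdot a\in\langle B\rangle\}$. This set is finite and grows with $B$. An element $s\cdot a+c$ of $\langle aC\rangle$, with $c\in\langle C\rangle$, lies in $\langle B\rangle$ if and only if $s\in K(B)$, and in $\langle C\rangle$ if and only if $s\in K(C)$. Hence
\[
a\perp_CB\iff K(C)=K(B),
\]
which says that $\langle aC\rangle/\langle C\rangle$ and $\langle aB\rangle/\langle B\rangle$ have the same dimension. For $C\subseteq B\subseteq D$ we have $K(C)\subseteq K(B)\subseteq K(D)$, and the outer sets agree if and only if both inclusions are equalities; this is (b). Each $s\in K(B)$ lies in $K(B_s)$ for some finite $B_s\subseteq B$, so the finite set $B_0=\bigcup_{s\in K(B)}B_s$ has $K(B_0)=K(B)$. This gives (c) with the finite set $C=B_0$. It also gives (d): one direction follows from (b), and if $a\perp_CCB_0$ for this $B_0$, then $K(C)=K(CB_0)=K(B)$.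

For (e) and (f) we may replace $C$, $B$, $B_i$ by their spans, since equality of types over a span implies equality of types over the set. In both cases we glue a copy $\hat W$ of a complement $W$ of $C$ in $\langle aC\rangle$ onto the larger base, writing $\hat w$ for the copy of $w\in W$. We use one observation: if $C\le B$ are subspaces and $\hat W\le\mathbb U$ satisfies $B\cap\hat W=0$, then $(C\oplus\hat W)\cap B=C$, because $c+\hat w\in B$ forces $\hat w\in B$.

(e) Write $\langle aC\rangle=C\oplus W$ and $B=C\oplus B'$. On $B\oplus\hat W$ define $\gamma_r$ by Lemma~\ref{lem:glue}: it is $\beta_r$ on $B$, $\gamma_r(\hat w,\hat z)=\beta_r(w,z)$, and $\gamma_r(\hat w,c+b')=\beta_r(w,c)$ for $c\in C$, $b'\in B'$. By Lemma~\ref{lem:extbig}(a) we may assume $B\oplus\hat W\le\mathbb U$. The map $c+w\mapsto c+\hat w$ is an isometry fixing $C$; let $a'$ be the image of $a$. Then $a'\equiv_Ca$ by Lemma~\ref{lem:extbig}(b), and $\langle a'C\rangle\cap B=(C\oplus\hat W)\cap B=C$.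

(f) We prove this for an arbitrary subspace $C$; an elementary submodel is one. Let $B_1,B_2$ be subspaces with $B_1\cap B_2=C$. Write $\langle a_1C\rangle=C\oplus W$, and let $\theta\colon\langle a_1C\rangle\to\langle a_2C\rangle$ be the isometry fixing $C$ with $\theta(a_1)=a_2$, from Lemma~\ref{lem:extbig}(b). The new tuple must pair with $B_1$ as $a_1$ does and with $B_2$ as $a_2$ does. So on $(B_1+B_2)\oplus\hat W$ let $\gamma_r$ be $\beta_r$ on $B_1+B_2$, let $\gamma_r(\hat w,\hat z)=\beta_r(w,z)$, and let
\[
\gamma_r(\hat w,b_1+b_2)=\beta_r(w,b_1)+\beta_r(\theta w,b_2)\qquad(b_i\in B_i).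
\]
This is well defined. If $b_1+b_2=b'_1+b'_2$, then $c=b_1-b'_1=b'_2-b_2$ lies in $B_1\cap B_2=C$, and the two values differ by $\beta_r(w,c)-\beta_r(\theta w,c)$, which is $0$ since $\theta$ is an isometry fixing $c$. This is where $B_1\perp_CB_2$ and $a_1\equiv_Ca_2$ are used. By Lemmas~\ref{lem:glue} and~\ref{lem:extbig}(a) we may assume $(B_1+B_2)\oplus\hat W\le\mathbb U$. Let $a$ be the image of $a_1$ under $c+w\mapsto c+\hat w$.

Since $a_1\perp_CB_1$, we have $W\cap B_1\subseteq W\cap C=0$, so $\langle a_1B_1\rangle=B_1\oplus W$. The map $b_1+w\mapsto b_1+\hat w$ preserves the forms on $B_1\times B_1$, $W\times W$ and $W\times B_1$ by the definition of $\gamma_r$; it fixes $B_1$ and sends $a_1$ to $a$. So $a\equiv_{B_1}a_1$. Since $\langle a_2C\rangle=C\oplus\theta(W)$ and $a_2\perp_CB_2$, we have $\theta(W)\cap B_2\subseteq\theta(W)\cap C=0$, so $\langle a_2B_2\rangle=B_2\oplus\theta(W)$. The map $b_2+\theta w\mapsto b_2+\hat w$ preserves the forms, because $\gamma_r(\hat w,b_2)=\beta_r(\theta w,b_2)$ and $\gamma_r(\hat w,\hat z)=\beta_r(w,z)=\beta_r(\theta w,\theta z)$; it fixes $B_2$ and sends $a_2=\theta(a_1)$ to $a$. So $a\equiv_{B_2}a_2$. Finally $\langle aC\rangle\cap(B_1+B_2)=(C\oplus\hat W)\cap(B_1+B_2)=C$.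

By Theorem~\ref{thm:KP}, $T$ is simple and nonforking is $\perp$, that is, linear independence over the base. It is supersimple because the set $C$ found in (c) is finite. For a single vector $x$ and $C\subseteq B$, the description by $K$ shows that $\operatorname{tp}(x/B)$ forks over $C$ if and only if $x\in\langle B\rangle\setminus\langle C\rangle$. So if $x\in\langle C\rangle$, then $\operatorname{tp}(x/C)$ has no forking extension and its $SU$-rank is $0$. If $x\notin\langle C\rangle$, then $\operatorname{tp}(x/Cx)$ is a forking extension, and every forking extension is a type $\operatorname{tp}(x'/B)$ with $x'\in\langle B\rangle$, of rank $0$; so the rank is $1$. Thus $T$ has $SU$-rank $1$.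

For instability, let $b_0,b_1,\dots$ be linearly independent and let $I\subseteq\omega$. By Lemma~\ref{lem:indep} the conditions $\beta_1(b_j,x)=-1$ for $j\in I$ and $\beta_1(b_j,x)=0$ for $j\notin I$ are finitely satisfiable, hence realized by some $x_I$, and $\beta_1(x_I,b_j)=1$ holds exactly when $j\in I$. (This is the independence property for the formula $\beta_1(x,y)=1$.) Taking $a_i=x_{\{j:j>i\}}$ shows that $T$ is unstable.
\end{proof}

\section{One form: approximation by finite symplectic spaces}\label{sec:one}

For $m=1$ write $\beta=\beta_1$. The dimension count of Lemma~\ref{lem:indep} now reads $n\le n$ and gives nothing. Indeed $T_{q,1}$ has arbitrarily large finite models: on $F^{2n}$ with $n\ge1$ the form $\beta(x,y)=\sum_{i=1}^n(x_iy_{n+i}-x_{n+i}y_i)$ is alternating and nondegenerate. We show that no other sentence true in the infinite model can force infinity either. The reason is that a sentence with $k$ nested quantifiers inspects only spans of $k$ vectors, and a large finite model satisfies the extension axioms up to that dimension.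

Recall that the \emph{quantifier rank} of a formula is $0$ for atomic formulas, is the maximum of the ranks of the parts for Boolean combinations, and increases by $1$ under $\exists$; we treat $\forall$ as $\neg\exists\neg$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(iii)]
Let $M_1$ be a countably infinite model of $T_{q,1}$, which exists by Lemma~\ref{lem:exist} and is unique up to isomorphism by Lemma~\ref{lem:homog}. The theory $\operatorname{Th}(M_1)$ contains $T_{q,1}$ and the sentences ``there are at least $n$ elements'', so its countable models are countably infinite models of $T_{q,1}$, and it is $\omega$-categorical. Proposition~\ref{prop:types}(b) gives $\operatorname{acl}(A)=\langle A\rangle$.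

Fix $k\geq0$ and let $S$ be a finite model of $T_{q,1}$ of even dimension $N>2k$. Let $f\colon B\to B'$ be an isometry from a subspace of $S$ onto a subspace of $M_1$, of dimension $d\le k-1$.

\emph{Forth:} for $x\in S$, the isometry $f$ extends to $B+Fx$ by Lemma~\ref{lem:ext} in $M_1$.

\emph{Back:} for $y\in M_1$, the isometry $f$ extends to a subspace of dimension at most $d+1$ with $y$ in the image. If $y\in B'$ there is nothing to do. If $y\notin B'$, let $b_1,\dots,b_d$ be a basis of $B$. By Lemma~\ref{lem:indep} in $S$, the set of $x\in S$ with $\beta(b_j,x)=\beta(fb_j,y)$ for all $j$ has $q^{N-d}$ elements, and $q^{N-d}>q^d=|B|$ because $N>2d$. So some such $x$ lies outside $B$, and $f$ extends by $x\mapsto y$ by Lemma~\ref{lem:onepoint}.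

We prove by induction on $j\le k$: if $f\colon B\to B'$ is an isometry from a subspace of $S$ onto a subspace of $M_1$ of dimension at most $k-j$, if $\psi$ has quantifier rank at most $j$, and if $\bar b$ is a tuple from $B$, then $S\models\psi(\bar b)$ if and only if $M_1\models\psi(f\bar b)$. For $j=0$ this is Lemma~\ref{lem:qftp}. Let $j\ge1$. The statement passes to Boolean combinations, so let $\psi(\bar z)=\exists x\,\chi(\bar z,x)$ with $\chi$ of rank at most $j-1$. If $S\models\chi(\bar b,x)$, extend $f$ to $f'$ on $B+Fx$ by Forth. This space has dimension at most $k-(j-1)$, so $M_1\models\chi(f\bar b,f'x)$ by induction. If $M_1\models\chi(f\bar b,y)$, extend $f$ by Back to $f'$ with $f'x=y$, and obtain $S\models\chi(\bar b,x)$ by induction.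

With $j=k$ and $B=B'=0$ we see that $S$ and $M_1$ satisfy the same sentences of quantifier rank at most $k$. Hence every sentence true in $M_1$ has a finite model. If $\operatorname{Th}(M_1)$ were finitely axiomatizable, the conjunction of its axioms would have a finite model, which would then satisfy ``there are at least $n$ elements'' for every $n$. This is impossible.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Finitely Axiomatizable Omega-Categorical Theories},
\texttt{http://www.haverford.edu/math/lbutler/Lippel.pdf}.

\bibitem{KP}
B.~Kim, A.~Pillay, \emph{Simple theories}, Ann. Pure Appl. Logic 88 (1997).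

\end{thebibliography}
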